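\title{Monochromatic points of Borel 3-colorings and uniform reductions to recursive isomorphism}

\begin{abstract}
We consider the question whether recursive isomorphism on $2^\omega$ is a uniformly universal countable Borel equivalence relation if and only if every sequence of $2$-regular Borel graphs on $2^\omega$ has Borel proper $3$-colorings with no monochromatic point. We prove that both statements are false, so the equivalence holds. The coloring statement fails for the graphs given by the generators of a free group of countably infinite rank on the free part of its shift action. A single free Borel action of $F_2$ has no uniform Borel reduction to recursive isomorphism, and none to many-one equivalence. All of these results follow from one covering theorem, which we prove by Borel determinacy using Marks' free product game.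
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Uniform reductions}

We identify a subset of $\omega$ with its characteristic function in $2^\omega$. Two sets $x,y\subseteq\omega$ are \emph{recursively isomorphic}, $x\cong y$, if $\delta(x)=y$ for some recursive bijection $\delta:\omega\to\omega$. Thus $\cong$ is the orbit equivalence relation of the action $\delta\cdot x=\delta(x)$ of the countable group $\Delta$ of recursive permutations of $\omega$, which permutes the bits of $x$. A \emph{many-one reduction} of $x$ to $y$ is a total recursive $p:\omega\to\omega$ with $n\in x\iff p(n)\in y$ for all $n$. We write $x\le_m y$ if such a $p$ exists, and $x\equiv_m y$ if $x\le_m y$ and $y\le_m x$.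

An equivalence relation $E$ on a Polish space $X$ is \emph{Borel} if it is a Borel subset of $X\times X$, and \emph{countable} if all its classes are countable. Both $\cong$ and $\equiv_m$ are countable Borel equivalence relations: there are countably many recursive functions, and each of them imposes a closed condition. A \emph{Borel reduction} of $F$ on $Y$ to $E$ on $X$ is a Borel map $f:Y\to X$ with $y\,F\,y'\iff f(y)\,E\,f(y')$. A countable Borel equivalence relation is \emph{universal} if every countable Borel equivalence relation has a Borel reduction to it. Universality says that the classification problem posed by $E$ is as hard as a problem with countable classes can be.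

Let a countable group $\Gamma$ act in a Borel way on a standard Borel space $X$, with orbit equivalence relation $E_\Gamma$, and let $f$ be a Borel reduction of $E_\Gamma$ to $\cong$. For each $\gamma\in\Gamma$ the countably many Borel sets $\{x: f(\gamma x)=\delta\cdot f(x)\}$, $\delta\in\Delta$, cover $X$. Uniformity asks that one of them be all of $X$.

\begin{definition}\label{def:uniform}
A Borel reduction $f$ of $E_\Gamma$ to $\cong$ is \emph{uniform} if for every $\gamma\in\Gamma$ there is $\delta\in\Delta$ with $f(\gamma x)=\delta\cdot f(x)$ for all $x\in X$. A Borel reduction $f$ of $E_\Gamma$ to $\equiv_m$ is \emph{uniform} if for every $\gamma\in\Gamma$ there are total recursive $p,q$ such that, for all $x\in X$, $p$ is a many-one reduction of $f(x)$ to $f(\gamma x)$ and $q$ is a many-one reduction of $f(\gamma x)$ to $f(x)$. The relation $\cong$ (respectively $\equiv_m$) is \emph{uniformly universal} if $E_\Gamma$ has a uniform Borel reduction to it for every Borel action of every countable group $\Gamma$ on a standard Borel space.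
\end{definition}

In \cite{slides} uniform universality is described as universality with a uniformity condition on how it is witnessed, and it is said there that all known universal equivalence relations are uniformly universal.

\begin{example}\label{ex:naive}
Identify the free group $F_2=\langle a,b\rangle$ with $\omega$ so that left multiplication by $a$ and by $b$ is recursive, and let $F_2$ act on its own subsets by left translation. The identity map $f:2^{F_2}\to 2^\omega$ satisfies the uniformity condition, with $\delta$ the left multiplication by $\gamma$. It is not a reduction: $\{1,a\}\cong\{1,b\}$, but these sets are not translates of each other. Sending equivalent points uniformly to isomorphic sets is easy. The difficulty is to defeat, at every pair of inequivalent points, all recursive permutations at once.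
\end{example}

\subsection{Non-monochromatic colorings}\label{sub:colorings}

A \emph{Borel graph} on a standard Borel space $Y$ is a symmetric irreflexive Borel relation $G\subseteq Y\times Y$. It is \emph{$2$-regular} if every point has exactly two neighbors, and a coloring $c$ of $Y$ is \emph{proper} for $G$ if neighbors receive different colors. Given colorings $c_i$ $(i\in\omega)$ of one space with one set of colors, a point $x$ is \emph{monochromatic} if $c_i(x)=c_j(x)$ for all $i,j$. \emph{Non-monochromatic $3$-coloring} is the following statement.
\begin{quote}
For every family $\{G_i\}_{i\in\omega}$ of $2$-regular Borel graphs on $2^\omega$ there are Borel proper colorings $c_i:2^\omega\to\{0,1,2\}$ of $G_i$ with no monochromatic point.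
\end{quote}
By a theorem of Kechris, Solecki and Todorcevic, every Borel graph of degree at most $2$ has a Borel proper $3$-coloring. Let $e_i:2^\omega\to\mathbb Z/3$ be such a coloring of $G_i$. Three observations suggest that the statement should be true.

\emph{Repeated graphs.} If $G_0=G_1$, take $c_0=e_0$, $c_1=e_0+1$, and $c_i=e_i$ for $i\ge 2$. No point has $c_0(x)=c_1(x)$.

\emph{Four colors.} The analogue with colors $\{0,1,2,3\}$ holds. For $i\le 3$ let $c_i$ be a Borel proper coloring of $G_i$ with color set $\{0,1,2,3\}\setminus\{i\}$, and let $c_i=e_i$ for $i>3$. A monochromatic point $x$ of color $l$ would have $c_l(x)=l$, which is impossible. With three colors this trick would need Borel $2$-colorings, and these need not exist (Lemma~\ref{lem:bernoulli}).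

\emph{Almost everywhere.} For every Borel probability measure $\mu$ on $2^\omega$ the monochromatic points can be made $\mu$-null. Put $c_0=e_0$, and let $B_i$ be the set where $c_0,\dots,c_i$ agree. The three sets $\{x\in B_i:e_{i+1}(x)+j=c_0(x)\}$, $j\in\mathbb Z/3$, partition $B_i$. Choose $j$ for which this set has measure at most $\mu(B_i)/3$ and put $c_{i+1}=e_{i+1}+j$. Then $\mu(B_i)\le 3^{-i}$. So a counterexample cannot be established by showing that the monochromatic points have positive measure.

\subsection{The problem and the results}

Two results quoted in \cite{slides} connect the two subjects. First, if non-monochromatic $3$-coloring is true, then recursive isomorphism is universal. Second (Marks), non-monochromatic $3$-coloring is true if and only if $\equiv_m$ on $2^\omega$ is uniformly universal. The problem from \cite{slides} that we treat asks whether the second result holds with $\cong$ in place of $\equiv_m$.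
\begin{quote}
Prove or disprove: recursive isomorphism on $2^\omega$ is uniformly universal if and only if non-monochromatic $3$-coloring is true.
\end{quote}
We work in ZFC.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(I)] There are $2$-regular Borel graphs $G_n$ $(n\in\omega)$ on $2^\omega$ such that for all Borel proper colorings $c_n:2^\omega\to\{0,1,2\}$ of $G_n$ and every $s\in\{0,1,2\}^\omega$ there is a point $x$ with $c_n(x)=s(n)$ for all $n$. In particular, non-monochromatic $3$-coloring is false.
\item[(II)] There is a free Borel action of $F_2$ whose orbit equivalence relation has no uniform Borel reduction to recursive isomorphism on $2^\omega$. In particular, recursive isomorphism on $2^\omega$ is not uniformly universal.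
\end{enumerate}
Consequently, recursive isomorphism on $2^\omega$ is uniformly universal if and only if non-monochromatic $3$-coloring is true.
\end{theorem}

\begin{theorem}\label{thm:manyone}
The orbit equivalence relation of the action in \emph{(II)}, defined in Section~\ref{sec:sheets}, has no uniform Borel reduction to $\equiv_m$ on $2^\omega$. In particular, $\equiv_m$ on $2^\omega$ is not uniformly universal.
\end{theorem}

Theorem~\ref{thm:manyone} agrees with (I) and the second quoted result, but neither quoted result is used in this paper. Nothing is proved here about reductions that are not uniform.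

\subsection{The method}

Let $\Lambda$ be free on $\gamma_0,\gamma_1,\dots$, acting on the free part of its shift, and let $G_n$ join each point $v$ to $\gamma_n^{\pm1}v$. The core of the paper is a covering theorem (Corollary~\ref{cor:cover}): if $A_n$ is a Borel set on which $G_n$ has a Borel proper $2$-coloring, then the sets $A_n$ do not cover the free part. Its proof uses Marks' free product game (Section~\ref{sec:game}) to show that in any Borel partition some $A_n$ contains an equivariant image of the aperiodic part of a Bernoulli shift of $\langle\gamma_n\rangle$, which cannot be $2$-colored. Section~\ref{sec:nonfree} makes sure that the game produces free points, and Section~\ref{sec:cover} deduces (I).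

The link with reductions is that each bit of a Borel map $f:X\to2^\omega$ is a $2$-coloring of $X$. We build an action with two sheets, in which $(z,0)$ and $(z,1)$ are never equivalent, and give each bit $n$ its own free generator $\gamma_n$, which exchanges the sheets. The covering theorem yields a point at which no bit changes along its generator, and uniformity turns this into a recursive map from the bits of $f(z,0)$ to the bits of $f(z,1)$. For $\equiv_m$ this is the whole proof (Section~\ref{sec:sheets}). For $\cong$ the map must be a permutation, which requires a back-and-forth construction of the generators (Section~\ref{sec:perm}).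

The proofs of both theorems use Martin's Borel determinacy theorem and the ergodicity of powers of Bernoulli shifts. The Kechris--Solecki--Todorcevic theorem appears only in side remarks.

\section{Preliminaries}\label{sec:prelim}

\subsection{Shifts}

A Borel subset of a Polish space is a standard Borel space, and any two uncountable standard Borel spaces are Borel isomorphic. For a countable group $\Gamma$ and a space $K$, the \emph{shift action} of $\Gamma$ on $K^\Gamma$ is $(\gamma v)(\mu)=v(\gamma^{-1}\mu)$; we shall often use it in the form $(\gamma^{-1}v)(\mu)=v(\gamma\mu)$. Each $\gamma$ acts by a homeomorphism of the product space. For $V=(2^\omega)^\Gamma$ the \emph{free part} is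
\[
\mathrm{Free}(V)=\{v\in V:\gamma v\ne v\text{ for all }\gamma\neq1\}.
\]
It is invariant, because stabilizers along an orbit are conjugate, and it is Borel, because $\Gamma$ is countable. For the same reason the saturation $\Gamma B=\bigcup_\gamma\gamma B$ of a Borel set $B$ is Borel.

\subsection{Syllables}

In Sections~\ref{sec:game}--\ref{sec:cover}, $\Lambda$ is a free group with free basis $\{\gamma_n:n\in\omega\}$, $C_n=\langle\gamma_n\rangle\cong\mathbb Z$, $V=(2^\omega)^\Lambda$ and $N=V\setminus\mathrm{Free}(V)$. Grouping equal letters in a reduced word shows that every $\lambda\ne1$ has a unique \emph{normal form} $c_1c_2\cdots c_l$ with $l\geq1$, $c_i\in C_{n_i}\setminus\{1\}$ and $n_i\ne n_{i+1}$, and that every such product is nontrivial. The $c_i$ are the \emph{syllables}, $l$ is the \emph{syllable length}, and $\lambda$ \emph{starts in} $n_1$. Let $\Lambda_n$ be the set of $\lambda\ne1$ that start in $n$, and let $M_n=\Lambda\setminus(\Lambda_n\cup\{1\})$. Splitting off the first syllable when it lies in $C_n$ gives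
\begin{equation}\label{eq:decomp}
\Lambda=C_n\sqcup\bigsqcup_{c\in C_n}cM_n,\qquad \Lambda_n=(C_n\setminus\{1\})\sqcup\bigsqcup_{c\in C_n\setminus\{1\}}cM_n,\qquad \Lambda\setminus\{1\}=\bigsqcup_n\Lambda_n .
\end{equation}

\subsection{Games}

Let $S\subseteq\omega$ and let $B\subseteq2^\omega$ be Borel. Bits $y_0,y_1,\dots$ are chosen in order, $y_t$ by player II if $t\in S$ and by player I otherwise, and both players see all earlier bits. Player I wins if $(y_t)\in B$, and player II wins otherwise. A \emph{strategy} is a function $\tau$ from finite binary sequences to $\{0,1\}$. A play \emph{follows} $\tau$ for a player if $y_t=\tau(y_0,\dots,y_{t-1})$ at all stages $t$ of that player, and $\tau$ is \emph{winning} if that player wins every such play. Martin's theorem states that when the players alternate, one of them has a winning strategy. The same holds for every $S$. Let both players move at each stage, I first, and discard the move of the player who does not own the stage. The payoff set of this alternating game is a continuous preimage of $B$. A winning strategy for it yields one for the original game: supply $0$ for the opponent's discarded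 moves, and recompute one's own discarded moves from the strategy.

\subsection{Lines that cannot be 2-colored}

Each orbit of an aperiodic shift is a line, and a line has exactly two proper $2$-colorings. The next lemma says that one cannot choose between them in a Borel way.

\begin{lemma}\label{lem:bernoulli}
Let $C=\langle\gamma\rangle\cong\mathbb Z$, let $r_0\ne r_1$, and let $\Omega$ be the set of $\zeta\in\{r_0,r_1\}^C$ with $c\zeta\neq\zeta$ for all $c\in C\setminus\{1\}$. There is no Borel $g:\Omega\to\{0,1\}$ with $g(\gamma\zeta)\ne g(\zeta)$ for all $\zeta\in\Omega$.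
\end{lemma}

\begin{proof}
Let $\mu$ be the $(\frac12,\frac12)$ product measure. It is shift invariant and has no atoms, and there are countably many periodic points, so $\mu(\Omega)=1$. The shift is mixing: $\mu(A\cap\gamma^kA)\to\mu(A)^2$ as $k\to\infty$ for every Borel $A$. (This holds with equality for large $k$ when $A$ depends on finitely many coordinates, and such sets approximate every Borel set in measure.) Suppose $g$ exists and let $A=g^{-1}(0)$. Then $\gamma A=g^{-1}(1)=\Omega\setminus A$, so $\mu(A)=\frac12$. Also $\gamma^2A=A$, so $\mu(A\cap\gamma^{2k}A)=\frac12$ for all $k$, while mixing gives the limit $\frac14$.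
\end{proof}

\section{The free product game}\label{sec:game}

Suppose every point of $V$ is labeled, in a Borel way, by a number $n$. We want a number $n$ and many entire $C_n$-orbits on which the label is constantly $n$. The game below is Marks' free product game.

\subsection{Two generators of order two}\label{sub:dihedral}

The mechanism is already visible for $\Gamma=\langle\alpha,\beta\mid\alpha^2=\beta^2=1\rangle$, whose elements are the alternating words
\[
\dots,\ \beta\alpha\beta,\ \beta\alpha,\ \beta,\ 1,\ \alpha,\ \alpha\beta,\ \alpha\beta\alpha,\ \dots
\]
Left multiplication by $\alpha$ is the reflection of this line that exchanges $1$ and $\alpha$. Let $\nu:(2^\omega)^\Gamma\to\{\alpha,\beta\}$ be Borel. We claim that there are a generator $s$ and a point $v$ with $sv\ne v$ and $\nu(v)=\nu(sv)=s$.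

For $r\in2^\omega$ and $s\in\{\alpha,\beta\}$, consider the game $G_s^r$ that builds $v$ with $v(1)=r$. Player II fills in the ray of words that begin with $s$, and player I fills in the other ray. The bits $v(\lambda)(m)$ are played in order of increasing \emph{weight} $|\lambda|+m$, where $|\lambda|$ is the word length, and ties are broken in a fixed way. Player I wins if $\nu(v)=s$.

Player II cannot win both $G_\alpha^r$ and $G_\beta^r$. The two winning strategies would fill in complementary rays, so they could be played against each other, producing $v$ with $\nu(v)\neq\alpha$ and $\nu(v)\ne\beta$. By determinacy, I wins one of the two games for every $r$. Among any three values of $r$ there are $r_0\ne r_1$ with the same $s$, say $s=\alpha$; let $\tau_0,\tau_1$ be winning strategies for I in $G_\alpha^{r_0}$, $G_\alpha^{r_1}$.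

Now play on two boards, $v$ and $v'=\alpha v$, so that $v'(\mu)=v(\alpha\mu)$. Set $v(1)=r_0$ and $v(\alpha)=r_1$. On the first board $\tau_0$ fills in $v$ at $\beta,\beta\alpha,\dots$. On the second board $\tau_1$ fills in $v'$ at $\beta,\beta\alpha,\dots$, that is, $v$ at $\alpha\beta,\alpha\beta\alpha,\dots$. Each strategy serves as the opponent of the other. At weight $1$, II's move $v(\alpha)(0)$ on the first board is $r_1(0)$, II's move $v'(\alpha)(0)$ on the second is $r_0(0)$, and the strategies produce $v(\beta)(0)$ and $v'(\beta)(0)$. At weight $2$, II must play $v(\alpha\beta)(0)$ on the first board, and this is the bit $v'(\beta)(0)$ that $\tau_1$ produced at weight $1$. In general II's move at $(\alpha\mu,m)$ on one board is I's move at $(\mu,m)$ on the other, which has smaller weight, so there is no circularity. Both plays are won by I, so $\nu(v)=\nu(\alpha v)=\alpha$, and $v\ne\alpha v$ because $r_0\ne r_1$.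

\subsection{The general game}

For $\Lambda$ there is one board for each element of $C_n$, and on each board we may choose freely between two starting values. The choices form a point $\zeta\in\{r_0,r_1\}^{C_n}$, and this is how a Bernoulli shift enters. Figure~\ref{fig:boards} shows who fills in which part of $\Lambda$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-3,0) -- (3,0);
\draw[dashed] (-5,0) -- (-3,0);
\draw[dashed] (3,0) -- (5,0);
\draw (-3,-0.2) -- (-4.25,-1.9) -- (-1.75,-1.9) -- cycle;
\draw[fill=gray!25] (0,-0.2) -- (-1.25,-1.9) -- (1.25,-1.9) -- cycle;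
\draw (3,-0.2) -- (1.75,-1.9) -- (4.25,-1.9) -- cycle;
\fill (-3,0) circle (2pt) node[above] {$\gamma_n^{-1}$};
\fill (0,0) circle (2pt) node[above] {$1$};
\fill (3,0) circle (2pt) node[above] {$\gamma_n$};
\node at (5.4,0) {$C_n$};
\node at (-3,-1.5) {$\gamma_n^{-1}M_n$};
\node at (0,-1.5) {$M_n$};
\node at (3,-1.5) {$\gamma_nM_n$};
\node at (-3,-2.25) {$\tau_{\zeta(\gamma_n^{-1})}$};
\node at (0,-2.25) {$\tau_{\zeta(1)}$};
\node at (3,-2.25) {$\tau_{\zeta(\gamma_n)}$};
\end{tikzpicture}
\caption{The free group $\Lambda$ is the union of the cyclic subgroup $C_n$ (the line) and the sets $cM_n$, $c\in C_n$ (the triangles), where $M_n$ consists of the nontrivial elements whose first syllable is not in $C_n$. In the game $G_n^r$ player I labels the shaded triangle and player II labels everything else except the point $1$. The point $\varphi(\zeta)$ equals $\zeta$ on the line, and on the triangle $cM_n$ it is produced by player I's winning strategy $\tau_{\zeta(c)}$.}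
\label{fig:boards}
\end{figure}

\begin{lemma}\label{lem:game}
Let $\nu:V\to\omega$ be Borel. There are $n\in\omega$, $r_0\ne r_1$ in $2^\omega$, and a continuous $C_n$-equivariant map $\varphi:\{r_0,r_1\}^{C_n}\to V$ such that $\nu(\varphi(\zeta))=n$ and $\varphi(\zeta)(c)=\zeta(c)$ for all $\zeta$ and all $c\in C_n$.
\end{lemma}

\begin{proof}
\emph{The order of play.} For $\lambda=\gamma_{n_1}^{e_1}\cdots\gamma_{n_l}^{e_l}$ in normal form and $m\in\omega$, let the weight of $(\lambda,m)$ be $m+\sum_i(n_i+|e_i|)$. Each syllable contributes at least $1$, so there are finitely many pairs of each weight. List $(\Lambda\setminus\{1\})\times\omega$ without repetition as $(\lambda_t,m_t)_{t\in\omega}$ in order of nondecreasing weight. Deleting the first syllable lowers the weight, so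
\begin{equation}\label{eq:order}
(\mu,m)\text{ precedes }(c\mu,m)\quad\text{whenever }c\in C_n\setminus\{1\}\text{ and }\mu\in M_n .
\end{equation}
The same list is used for all $n$.

\emph{The games.} For $r\in2^\omega$ and $n\in\omega$ the game $G_n^r$ builds $v\in V$ with $v(1)=r$. At stage $t$ the bit $v(\lambda_t)(m_t)$ is chosen by II if $\lambda_t\in\Lambda_n$ and by I if $\lambda_t\in M_n$. Player I wins if $\nu(v)=n$. The point $v$ depends continuously on the play, so the payoff set is Borel and the game is determined.

\emph{For every $r$, player I wins some $G_n^r$.} Otherwise II has a winning strategy $\sigma_n$ in $G_n^r$ for every $n$. The sets $\Lambda_n$ partition $\Lambda\setminus\{1\}$, so we can build one point $v$ with $v(1)=r$ by letting $\sigma_n$, for the unique $n$ with $\lambda_t\in\Lambda_n$, choose the bit at stage $t$ from the earlier bits. For each $n$ this is a play of $G_n^r$ in which II follows $\sigma_n$. Hence $\nu(v)\ne n$ for all $n$, which is absurd.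

Since $2^\omega$ is uncountable, there are $r_0\neq r_1$ and one $n$ such that I has winning strategies $\tau_{r_0}$, $\tau_{r_1}$ in $G_n^{r_0}$, $G_n^{r_1}$.

\emph{The map.} Fix $\zeta\in\{r_0,r_1\}^{C_n}$. We claim that there is a unique $v\in V$ such that
\begin{enumerate}
\item[(i)] $v(c)=\zeta(c)$ for all $c\in C_n$;
\item[(ii)] for all $c\in C_n$ and all $t$ with $\lambda_t\in M_n$, the bit $(c^{-1}v)(\lambda_t)(m_t)$ is the value of $\tau_{\zeta(c)}$ at the sequence of bits $(c^{-1}v)(\lambda_s)(m_s)$, $s<t$.
\end{enumerate}
These conditions say that, for each $c$, the point $c^{-1}v$ is the outcome of a play of $G_n^{\zeta(c)}$ in which I follows $\tau_{\zeta(c)}$. Recall that $(c^{-1}v)(\lambda)=v(c\lambda)$. By \eqref{eq:decomp}, every bit of $v$ outside $C_n$ has the form $v(c\lambda_t)(m_t)$ for exactly one pair $(c,t)$ with $c\in C_n$ and $\lambda_t\in M_n$. We define these bits by recursion on $t$, for all $c$ at once, by rule (ii). The rule refers to the bits $v(c\lambda_s)(m_s)$ with $s<t$, and by \eqref{eq:decomp} there are three cases.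
\begin{itemize}
\item If $\lambda_s\in M_n$, the bit was defined at stage $s$ on the same board $c$.
\item If $\lambda_s=c'\in C_n\setminus\{1\}$, the bit is $\zeta(cc')(m_s)$ by (i).
\item If $\lambda_s=c'\mu$ with $c'\in C_n\setminus\{1\}$ and $\mu\in M_n$, then $(\mu,m_s)=(\lambda_{s'},m_{s'})$ with $s'<s$ by \eqref{eq:order}, and the bit $v(cc'\mu)(m_s)$ was defined at stage $s'$ on the board $cc'$.
\end{itemize}
So the recursion is well founded and every bit is forced, which proves existence and uniqueness. Put $\varphi(\zeta)=v$. By induction on $t$, each bit $v(c\lambda_t)(m_t)$ depends on finitely many coordinates of $\zeta$, since it is determined by $\zeta(c)$ and $t$ bits that are either read from $\zeta$ or defined earlier. Thus $\varphi$ is continuous. The board $c=1$ gives $\nu(\varphi(\zeta))=n$, because $\tau_{\zeta(1)}$ is winning.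

\emph{Equivariance.} Let $d\in C_n$ and $v'=d\varphi(\zeta)$. For $c\in C_n$ we have $v'(c)=\zeta(d^{-1}c)=(d\zeta)(c)$. Also $c^{-1}v'=(d^{-1}c)^{-1}\varphi(\zeta)$, which is the outcome of a play following $\tau_{\zeta(d^{-1}c)}=\tau_{(d\zeta)(c)}$. So $v'$ satisfies (i) and (ii) for $d\zeta$, and uniqueness gives $d\varphi(\zeta)=\varphi(d\zeta)$.
\end{proof}

The two values $r_0\ne r_1$ are essential. With a single value $r$ the domain of $\varphi$ would be one constant sequence, and by equivariance its image would be fixed by $C_n$.

\section{The non-free part}\label{sec:nonfree}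

If $\zeta$ is aperiodic, then no nontrivial element of $C_n$ fixes $\varphi(\zeta)$, but nothing in the game prevents other elements of $\Lambda$ from fixing it. We cannot control the strategies. We can, however, choose the labeling $\nu$ on $N$, and we choose it so that the conclusion of Lemma~\ref{lem:game} cannot occur there.

The idea is that a non-free orbit contains a cycle, and labels can point toward the cycle and then around it. Suppose for instance that $\gamma_1\gamma_0w=w$ and $\gamma_0w\neq w$. Label $w$ by $0$ and $\gamma_0w$ by $1$, and label every other point of the orbit by an $n$ such that some element of $C_n$ moves it closer to $\{w,\gamma_0w\}$. A $C_n$-orbit with constant label $n$ has a point closest to the cycle. That point must lie on the cycle, since otherwise its label would lead to a closer one. But $C_0w$ contains $\gamma_0w$, which has label $1$, and $C_1\gamma_0w$ contains $w$, which has label $0$. The only difficulty in general is that we cannot select one cycle from each orbit in a Borel way. Instead we select a \emph{type} of cycle, with open sets that record the position on the cycle, and we use all cycles of that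 type.

\begin{lemma}\label{lem:nonfree}
There is a Borel $\nu_0:N\to\omega$ such that for no $n\in\omega$ and $v\in N$ do we have both $C_n\cap\mathrm{Stab}(v)=\{1\}$ and $\nu_0(cv)=n$ for all $c\in C_n$.
\end{lemma}

\begin{proof}
Fix a countable base of $V$. A \emph{type} $\kappa$ consists of $l\ge1$, elements $c_j\in C_{n_j}\setminus\{1\}$ for $j<l$, and pairwise disjoint basic open sets $U_0,\dots,U_{l-1}$, subject to the condition that if $l\ge2$ then $n_j\ne n_{j+1\bmod l}$ for all $j<l$. There are countably many types; fix an enumeration. Let
\[
W_\kappa=\{w\in V: c_{l-1}\cdots c_0w=w\ \text{ and }\ c_{j-1}\cdots c_0w\in U_j\text{ for all }j<l\},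
\]
where the product is empty for $j=0$. This set is Borel, and $W_\kappa\subseteq N$ because $c_{l-1}\cdots c_0$ is a normal form.

\emph{Step 1: every orbit in $N$ meets some $W_\kappa$.} Among the nontrivial elements that fix a point of the orbit, let $\lambda=c_{l-1}\cdots c_0$, in normal form with $c_j\in C_{n_j}$, have least syllable length, and let $\lambda w=w$. Suppose $l\ge2$ and $n_{l-1}=n_0$. Then $c_0\lambda c_0^{-1}=(c_0c_{l-1})c_{l-2}\cdots c_1$ is nontrivial, has syllable length less than $l$, and fixes $c_0w$, contrary to minimality. Next, the points $w_j=c_{j-1}\cdots c_0w$ $(j<l)$ are distinct: if $w_j=w_{j'}$ with $j<j'<l$, then the normal form $c_{j'-1}\cdots c_j$ has syllable length $j'-j<l$ and fixes $w_j$. Choose pairwise disjoint basic open sets $U_j\ni w_j$. These data form a type $\kappa$ with $w\in W_\kappa$.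

\emph{Step 2: labels on the cycles.} Let $N_\kappa$ be the union of the orbits for which $\kappa$ is the first type with $W_\kappa$ meeting the orbit. It is $\Lambda W_\kappa$ minus finitely many sets $\Lambda W_{\kappa'}$, so it is Borel and invariant, and by Step 1 the sets $N_\kappa$ partition $N$. Let
\[
P_\kappa=\bigcup_{j<l}c_{j-1}\cdots c_0\,(W_\kappa\cap N_\kappa),\qquad P=\bigcup_\kappa P_\kappa .
\]
Then $P$ is Borel and meets every orbit in $N$. A point $v\in P_\kappa$ in the $j$th set of the union lies in $U_j$, and the $U_j$ are disjoint, so $v$ determines its \emph{index} $j$. Put $\nu_0(v)=n_j$. We claim: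
\begin{equation}\label{eq:P}
\begin{array}{l}
\text{if }v\in P\text{ and }\nu_0(v)=n,\text{ there is }c\in C_n\setminus\{1\}\text{ such that}\\
\text{either }cv=v,\text{ or }cv\in P\text{ and }\nu_0(cv)\ne n.
\end{array}
\end{equation}
Let $v=c_{j-1}\cdots c_0w$ with $w\in W_\kappa\cap N_\kappa$, and take $c=c_j$. If $l=1$, then $v=w$ and $c_0v=v$. If $l\ge2$, then $c_jv=c_j\cdots c_0w$ lies in $P_\kappa$ with index $j+1\bmod l$ (for $j=l-1$ it equals $w$), so its label is $n_{j+1\bmod l}\ne n_j$.

\emph{Step 3: labels off the cycles.} For $v\in N$ let $d(v)$ be the least $d$ such that $h_d\cdots h_1v\in P$ for some $h_1,\dots,h_d\in\bigcup_nC_n$. It is finite because $P$ meets every orbit, it vanishes exactly on $P$, and it is Borel because $\{v:d(v)\le k\}$ is a countable union of translates of $P$. For $v\in N\setminus P$ let $\nu_0(v)$ be the least $n$ such that $d(cv)<d(v)$ for some $c\in C_n$. Such an $n$ exists, since $d(h_1v)<d(v)$ for a shortest sequence $h_1,\dots,h_d$. The function $\nu_0$ is Borel.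

\emph{Step 4: verification.} Suppose $C_n\cap\mathrm{Stab}(v)=\{1\}$ and $\nu_0$ is constantly $n$ on $Q=C_nv$. Since $C_n$ is abelian, no element of $C_n\setminus\{1\}$ fixes any point of $Q$. Take $v'\in Q$ with $d(v')$ minimal. If $d(v')>0$, then $\nu_0(v')=n$ gives $c\in C_n$ with $d(cv')<d(v')$ and $cv'\in Q$, contrary to minimality. So $v'\in P$, and \eqref{eq:P} gives $c\in C_n\setminus\{1\}$ with $cv'=v'$ or $\nu_0(cv')\neq n$. Both are impossible, the second because $cv'\in Q$.
\end{proof}

The hypothesis $C_n\cap\mathrm{Stab}(v)=\{1\}$ cannot be dropped: if $v$ is constant, then its orbit is $\{v\}$ and $\nu_0(cv)=n$ for all $c\in C_n$ with $n=\nu_0(v)$.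

\section{The covering theorem and monochromatic points}\label{sec:cover}

\begin{theorem}\label{thm:partition}
Let $\{A_n\}_{n\in\omega}$ be a Borel partition of $\mathrm{Free}(V)$, where empty pieces are allowed. There are $n\in\omega$, $r_0\ne r_1$, and a continuous $C_n$-equivariant map $\varphi:\Omega\to A_n$, where $\Omega=\{\zeta\in\{r_0,r_1\}^{C_n}:c\zeta\ne\zeta\text{ for all }c\in C_n\setminus\{1\}\}$.
\end{theorem}

\begin{proof}
Let $\nu$ equal $n$ on $A_n$ and $\nu_0$ on $N$, with $\nu_0$ from Lemma~\ref{lem:nonfree}. Take $n,r_0,r_1,\varphi$ from Lemma~\ref{lem:game}, and let $\zeta\in\Omega$. If $c\in C_n$ fixes $\varphi(\zeta)$, then $\varphi(c\zeta)=\varphi(\zeta)$, and restricting both sides to $C_n$ gives $c\zeta=\zeta$, so $c=1$. Also $\nu(c\varphi(\zeta))=\nu(\varphi(c\zeta))=n$ for all $c\in C_n$. If $\varphi(\zeta)$ were in the invariant set $N$, this would contradict Lemma~\ref{lem:nonfree}. So $\varphi(\zeta)\in\mathrm{Free}(V)$, and $\nu(\varphi(\zeta))=n$ means $\varphi(\zeta)\in A_n$.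
\end{proof}

\begin{corollary}\label{cor:cover}
For $n\in\omega$ let $A_n\subseteq\mathrm{Free}(V)$ be Borel and let $g_n:A_n\to\{0,1\}$ be Borel with $g_n(\gamma_nv)\ne g_n(v)$ whenever $v,\gamma_nv\in A_n$. Then $\bigcup_nA_n\ne\mathrm{Free}(V)$.
\end{corollary}

\begin{proof}
Otherwise the sets $A_n\setminus\bigcup_{m<n}A_m$ partition $\mathrm{Free}(V)$, and Theorem~\ref{thm:partition} gives $n$ and a continuous equivariant $\varphi:\Omega\to A_n$. For $\zeta\in\Omega$ both $\varphi(\zeta)$ and $\varphi(\gamma_n\zeta)=\gamma_n\varphi(\zeta)$ lie in $A_n$. So $g=g_n\circ\varphi$ is Borel and satisfies $g(\gamma_n\zeta)\ne g(\zeta)$ for all $\zeta\in\Omega$, contrary to Lemma~\ref{lem:bernoulli}.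
\end{proof}

There are two natural sources of such pairs $(A_n,g_n)$: a proper $3$-coloring on the set where it avoids a given color, and an arbitrary $2$-coloring on the set where it changes.

\begin{corollary}\label{cor:ab}
\begin{enumerate}
\item[(a)] If $c_n:\mathrm{Free}(V)\to\{0,1,2\}$ are Borel with $c_n(\gamma_nv)\ne c_n(v)$ for all $v$ and $n$, then for every $s\in\{0,1,2\}^\omega$ there is $v\in\mathrm{Free}(V)$ with $c_n(v)=s(n)$ for all $n$.
\item[(b)] If $u_n:\mathrm{Free}(V)\to\{0,1\}$ are Borel, there is $v\in\mathrm{Free}(V)$ with $u_n(v)=u_n(\gamma_n^{-1}v)$ for all $n$.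
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let $A_n=\{v:c_n(v)\ne s(n)\}$. On $A_n$ the map $c_n$ takes values in the two-element set $\{0,1,2\}\setminus\{s(n)\}$; let $g_n$ be $c_n$ with these values renamed $0,1$. A point outside $\bigcup_nA_n$ is as required.

(b) Let $A_n=\{v:u_n(v)\ne u_n(\gamma_n^{-1}v)\}$ and let $g_n$ be the restriction of $u_n$. If $\gamma_nv\in A_n$, then $u_n(\gamma_nv)\ne u_n(v)$. A point outside $\bigcup_nA_n$ is as required.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(I)]
If $v\in V$ is injective and $\lambda v=v$, then $v(\lambda^{-1})=v(1)$, so $\lambda=1$. Thus $\mathrm{Free}(V)$ contains the uncountably many injective points, and it is Borel isomorphic to $2^\omega$. Let $G_n$ join $v$ to $\gamma_nv$ and $\gamma_n^{-1}v$. Since the action is free and $\gamma_n,\gamma_n^2\neq1$, the points $v,\gamma_nv,\gamma_n^{-1}v$ are distinct, so $G_n$ is a $2$-regular Borel graph. Transfer the graphs $G_n$ to $2^\omega$ and apply Corollary~\ref{cor:ab}(a). For constant $s$ it gives a monochromatic point, of each of the three colors.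
\end{proof}

\begin{remark}\label{rem:sharp}
Both features of Corollary~\ref{cor:ab}(b) are needed. With three values it fails: if $u_0$ is a Borel proper $3$-coloring of $G_0$, then $u_0(v)\ne u_0(\gamma_0^{-1}v)$ for all $v$. This is where the alphabet $\{0,1\}$ of the target space $2^\omega$ enters the proofs below. It also fails if one element $\gamma\neq1$ replaces all the $\gamma_n$: let the $u_n$ list the bits $v\mapsto v(\lambda)(m)$; then $u_n(v)=u_n(\gamma^{-1}v)$ for all $n$ forces $v=\gamma^{-1}v$. So each function needs a generator of its own.
\end{remark}

\section{An action with two sheets}\label{sec:sheets}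

\subsection{The action}

Uniformity provides a recursive function for each group element, but it does not say that the function can be found recursively from the element. For a group with finitely many generators this is automatic, since finitely many recursive functions can be composed along a word. We therefore use $F_2=\langle a,b\rangle$ and find the free group $\Lambda$ of infinite rank inside it.

Let $\rho:F_2\to\mathbb Z/2$ be the homomorphism with $\rho(a)=0$ and $\rho(b)=1$, and call $\gamma$ \emph{even} or \emph{odd} according to $\rho(\gamma)=0$ or $1$. Let $Z=\mathrm{Free}((2^\omega)^{F_2})$ and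
\[
X=Z\times\mathbb Z/2,\qquad\gamma\cdot(z,i)=(\gamma z,\;i+\rho(\gamma)).
\]
This is a Borel action, and it is free because the action on $Z$ is free. Let $E_X$ be its orbit equivalence relation. Odd elements exchange the two sheets $Z\times\{0\}$ and $Z\times\{1\}$, and yet
\begin{equation}\label{eq:inequiv}
(z,0)\text{ and }(z,1)\text{ are not }E_X\text{-equivalent, for every }z\in Z .
\end{equation}
Indeed, $\gamma\cdot(z,0)=(z,1)$ forces $\gamma z=z$, hence $\gamma=1$, and then $\rho(\gamma)=0\neq1$.

Let $g_k=a^kba^{-k}$ for $k\in\omega$. Each $g_k$ is odd. The $g_k$ freely generate a subgroup $F\le F_2$: if $k_i\ne k_{i+1}$ and $e_i\neq0$, then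
\[
g_{k_1}^{e_1}g_{k_2}^{e_2}\cdots g_{k_l}^{e_l}=a^{k_1}b^{e_1}a^{k_2-k_1}b^{e_2}\cdots a^{k_l-k_{l-1}}b^{e_l}a^{-k_l},
\]
and all inner exponents on the right are nonzero, so the product is nontrivial.

\subsection{Comparing the sheets}

The next lemma carries Corollary~\ref{cor:ab}(b) over to $X$. It holds for every Borel map and does not involve uniformity.

\begin{lemma}\label{lem:transfer}
Let $\gamma_k\in F_2$ $(k\in\omega)$ be odd elements that freely generate a subgroup $\Lambda$, let $f:X\to2^\omega$ be Borel, and let $i_k\in\mathbb Z/2$ and $n_k\in\omega$. There is $z\in Z$ such that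
\[
f\bigl(\gamma_k^{-1}\cdot(z,\,i_k+1)\bigr)(n_k)=f(z,i_k)(n_k)\qquad\text{for all }k .
\]
\end{lemma}

\begin{proof}
Let $V=(2^\omega)^\Lambda$. Define $\iota:V\to(2^\omega)^{F_2}$ by $\iota(v)(\mu)=1^\frown v(\mu)$ for $\mu\in\Lambda$ and $\iota(v)(\mu)=000\cdots$ for $\mu\notin\Lambda$. This map is continuous and injective. It is $\Lambda$-equivariant: for $\lambda\in\Lambda$ we have $\lambda^{-1}\mu\in\Lambda$ if and only if $\mu\in\Lambda$, so $(\lambda\iota(v))(\mu)=\iota(v)(\lambda^{-1}\mu)$ equals $1^\frown(\lambda v)(\mu)$ on $\Lambda$ and $000\cdots$ off $\Lambda$. It maps $\mathrm{Free}(V)$ into $Z$. For suppose $v\in\mathrm{Free}(V)$, $\gamma\in F_2$ and $\gamma\iota(v)=\iota(v)$. Evaluating at the identity shows that $\iota(v)(\gamma^{-1})$ begins with $1$, so $\gamma\in\Lambda$. Then $\iota(\gamma v)=\iota(v)$, so $\gamma v=v$ and $\gamma=1$.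

Put $u_k(v)=f(\iota(v),i_k)(n_k)$ for $v\in\mathrm{Free}(V)$. Corollary~\ref{cor:ab}(b) gives $v$ with $u_k(\gamma_k^{-1}v)=u_k(v)$ for all $k$. Let $z=\iota(v)$. Since $\gamma_k^{-1}$ is odd,
\[
\gamma_k^{-1}\cdot(z,i_k+1)=(\gamma_k^{-1}z,i_k)=(\iota(\gamma_k^{-1}v),i_k).
\]
So the left side of the claimed equation is $u_k(\gamma_k^{-1}v)$ and the right side is $u_k(v)$.
\end{proof}

For a uniform reduction $f$, the left side in Lemma~\ref{lem:transfer} is a bit of $f(z,i_k+1)$ at a position computed from $\gamma_k$ and $n_k$. The lemma then matches bits of $f(z,0)$ with bits of $f(z,1)$. Many-one equivalence asks for two matchings, one in each direction, with no further condition, and we devote half of the generators $g_k$ to each.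

\begin{proof}[Proof of Theorem~\ref{thm:manyone}]
Suppose $f:X\to2^\omega$ is a uniform Borel reduction of $E_X$ to $\equiv_m$. For each $s\in\{a,a^{-1},b,b^{-1}\}$ fix a total recursive $p_s$ with $f(x)(m)=f(sx)(p_s(m))$ for all $x$ and $m$. For $\gamma\in F_2$ with reduced word $s_1\cdots s_l$ let $P_\gamma=p_{s_1}\circ\cdots\circ p_{s_l}$. Applying the letters from right to left gives
\[
f(x)(m)=f(s_lx)(p_{s_l}(m))=\dots=f(\gamma x)(P_\gamma(m)),
\]
and replacing $x$ by $\gamma^{-1}x$ gives $f(x)(P_\gamma(m))=f(\gamma^{-1}x)(m)$. The reduced word of $g_k$ is recursive in $k$, so $p(n)=P_{g_{2n}}(n)$ and $q(n)=P_{g_{2n+1}}(n)$ are total recursive. Apply Lemma~\ref{lem:transfer} with $\gamma_k=g_k$, $(i_{2n},n_{2n})=(0,n)$ and $(i_{2n+1},n_{2n+1})=(1,n)$. The resulting $z$ satisfies, for all $n$,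
\begin{align*}
f(z,1)(p(n))&=f\bigl(g_{2n}^{-1}\cdot(z,1)\bigr)(n)=f(z,0)(n),\\
f(z,0)(q(n))&=f\bigl(g_{2n+1}^{-1}\cdot(z,0)\bigr)(n)=f(z,1)(n).
\end{align*}
So $f(z,0)\equiv_mf(z,1)$, and since $f$ is a reduction this contradicts \eqref{eq:inequiv}.
\end{proof}

\section{A recursive permutation with free witnesses}\label{sec:perm}

The argument just given applies to a uniform reduction $f$ to $\cong$ and yields $f(z,0)\equiv_mf(z,1)$. This is no contradiction, because $\equiv_m$ is strictly coarser than $\cong$; for example $\{0\}\equiv_m\{0,1\}$. We need the matching of bits to be a recursive permutation. As we shall see, $f$ induces an action of $F_2$ on $\omega$, and the matching is $n\mapsto\gamma_n\cdot n$. So we must choose odd elements $\gamma_n$ that are free, as Lemma~\ref{lem:transfer} requires, and for which this map is a bijection.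

In this section $F_2$ acts on $\omega$ so that $a$ and $b$ act by recursive permutations. The inverse of a recursive permutation is recursive, so $\gamma\cdot n$ is a recursive function of $n$ and of a word for $\gamma$. Let $F^+$ and $F^-$ be the sets of even and odd elements of $F$, and let $F_{<k}=\langle g_j:j<k\rangle$. Then $F^-=g_0F^+$, $F^-F^-=F^+$, and $F^-$ is closed under inverses.

The simplest way to keep the $\gamma_n$ free is to use a new generator $g_k$ each time. This may get stuck.

\begin{example}\label{ex:stuck}
Let $a$ act as the transposition $(0\,1)$ and $b$ as $(1\,2)$. Then $g_k$ acts as $(1\,2)$ for even $k$ and as $(0\,2)$ for odd $k$. Start with $\gamma_0=g_0$ and $\gamma_1=g_1$, which give $0\mapsto0$ and $1\mapsto1$. Now $g_k\cdot2\in\{0,1\}$ for all $k$, so no generator can serve as $\gamma_2$. The odd element $g_0g_1g_0$ acts as $(0\,1)$ and sends $2$ to the free position $2$, but it lies in $\langle\gamma_0,\gamma_1\rangle$. Since $g_2\cdot2=g_4\cdot2$, the element $g_2^{-1}g_4$ fixes $2$. Hence $\gamma_2=g_0g_1g_0\,g_2^{-1}g_4$ is odd, sends $2$ to $2$, and contains the new generator $g_4$ exactly once.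
\end{example}

In general, either new generators send $n$ to infinitely many places, or two of them agree at $n$ and can be used as in the example. It remains to see that some odd element sends $n$ to a free position. This follows by counting, because all earlier steps were also made by odd elements.

\begin{lemma}\label{lem:extend}
Let $D,R\subseteq\omega$ be finite and let $p:D\to R$ be a bijection with $p(m)\in F^-\cdot m$ for all $m\in D$. Let $n\notin D$ and $K\in\omega$. There are $k>K$ and $u\in F^+\cap F_{<k}$ with $ug_k\cdot n\notin R$.
\end{lemma}

\begin{proof}
If $\{g_k\cdot n:k>K\}$ is infinite, it is not contained in $R$, and $u=1$ works with a suitable $k$. Assume it is finite. Then there is an infinite set $I\subseteq\omega$ on which $k\mapsto g_k\cdot n$ is constant.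

We first find $\gamma\in F^-$ with $\gamma\cdot n\notin R$. Let $O_0=F^+\cdot n$ and $O_1=F^-\cdot n=g_0\cdot O_0$, so $|O_0|=|O_1|$. If $O_1$ is infinite, it is not contained in $R$. Suppose it is finite, and let $q\in R\cap O_1$. From $q\in F^-\cdot p^{-1}(q)$ we get $p^{-1}(q)\in F^-\cdot q\subseteq F^-F^-\cdot n=O_0$. So $p^{-1}$ maps $R\cap O_1$ injectively into $D\cap O_0$. As $n\in O_0\setminus D$,
\[
|R\cap O_1|\le|D\cap O_0|\le|O_0|-1<|O_1|,
\]
and again $O_1\not\subseteq R$.

Let $\gamma\in F_{<L}$. Choose $k>l>\max(L,K)$ in $I$ and put $u=\gamma g_l^{-1}$. Then $u\in F_{<k}$, $u$ is even as a product of two odd elements, and $ug_k\cdot n=\gamma g_l^{-1}\cdot(g_l\cdot n)=\gamma\cdot n\notin R$.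
\end{proof}

The hypothesis on $p$ is needed: if $F_2$ acts trivially, then $F^-\cdot 0=\{0\}$, and the bijection $p:\{1\}\to\{0\}$ leaves no free position for $n=0$.

\begin{lemma}\label{lem:perm}
There are a recursive permutation $p$ of $\omega$ and elements $\gamma_n\in F^-$ $(n\in\omega)$ that freely generate a subgroup of $F$, such that $p(n)=\gamma_n\cdot n$ for all $n$.
\end{lemma}

\begin{proof}
We build $p$ in stages $s=0,1,2,\dots$, adding one pair at each stage. Before stage $s$ we have a finite bijection $p:D\to R$ and odd $\gamma_m$ with $p(m)=\gamma_m\cdot m$ for $m\in D$. At stage $s$ we search through all pairs $(k,u)$, where $k$ exceeds $0$ and the indices $k_0,\dots,k_{s-1}$ used so far and $u$ is a word of even length in $g_0^{\pm1},\dots,g_{k-1}^{\pm1}$. Since each $g_j^{\pm1}$ is odd, these words represent exactly the elements of $F^+\cap F_{<k}$. The first pair that passes the test below is called $(k_s,u_s)$, and we put $h_s=u_sg_{k_s}\in F^-$.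

\emph{Even $s$.} Let $n$ be the least number not in $D$. The test is $ug_k\cdot n\notin R$, and Lemma~\ref{lem:extend} shows that some pair passes. Put $\gamma_n=h_s$ and $p(n)=h_s\cdot n$.

\emph{Odd $s$.} Let $m$ be the least number not in $R$. The test is $ug_k\cdot m\notin D$. The bijection $p^{-1}:R\to D$ satisfies the hypothesis of Lemma~\ref{lem:extend}, since inverses of odd elements are odd, so some pair passes. Put $n=h_s\cdot m$, $\gamma_n=h_s^{-1}$ and $p(n)=m=\gamma_n\cdot n$.

The tests are decidable and the searches terminate. Every number enters the domain by an even stage at the latest, and the range by an odd stage at the latest. So $p$ is a recursive permutation. Exactly one number enters the domain at each stage, so the family $(\gamma_n)$ is the family $(h_s)$, reindexed, with some members inverted. It suffices to show that the $h_s$ are free.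

We have $k_0<k_1<\cdots$ and $u_s\in F_{<k_s}$. Define a homomorphism $\psi:F\to F$ on the basis by recursion on $k$: put $\psi(g_k)=g_k$ if $k$ is not one of the $k_s$, and $\psi(g_{k_s})=\psi(u_s)^{-1}g_{k_s}$. Here $\psi(u_s)$ is already determined by the values $\psi(g_j)$, $j<k_s$. Then $\psi(h_s)=\psi(u_s)\psi(g_{k_s})=g_{k_s}$. A nonempty reduced word in the $h_s$ is sent by $\psi$ to the same reduced word in the distinct basis elements $g_{k_s}$, which is nontrivial. So the $h_s$ are free.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(II)]
Suppose $f:X\to2^\omega$ is a uniform Borel reduction of $E_X$ to $\cong$. Choose recursive permutations $\delta_a,\delta_b$ with $f(ax)=\delta_a\cdot f(x)$ and $f(bx)=\delta_b\cdot f(x)$ for all $x$. Since $F_2$ is free, these extend to a homomorphism $\gamma\mapsto\delta_\gamma$ from $F_2$ to $\Delta$. Replacing $x$ by $a^{-1}x$ gives $f(a^{-1}x)=\delta_a^{-1}\cdot f(x)$, and the same substitution works for $b$. By induction on word length, $f(\gamma x)=\delta_\gamma\cdot f(x)$ for all $\gamma$ and $x$. Let $F_2$ act on $\omega$ by $\gamma\cdot n=\delta_\gamma(n)$. Then $n\in f(x)$ if and only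 if $\gamma\cdot n\in f(\gamma x)$, and replacing $x$ by $\gamma^{-1}x$ gives
\begin{equation}\label{eq:equi}
f(x)(\gamma\cdot n)=f(\gamma^{-1}x)(n)\qquad(x\in X,\ \gamma\in F_2,\ n\in\omega).
\end{equation}
Take $p$ and $(\gamma_n)$ from Lemma~\ref{lem:perm} for this action, and take $z$ from Lemma~\ref{lem:transfer} for these generators with $i_k=0$ and $n_k=k$. For all $n$, by \eqref{eq:equi},
\[
f(z,1)(p(n))=f(z,1)(\gamma_n\cdot n)=f\bigl(\gamma_n^{-1}\cdot(z,1)\bigr)(n)=f(z,0)(n).
\]
Since $p$ is a permutation, this says $p(f(z,0))=f(z,1)$, and since $p$ is recursive, $f(z,0)\cong f(z,1)$. As $f$ is a reduction, this contradicts \eqref{eq:inequiv}.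
\end{proof}

Uniformity was used exactly once, to obtain \eqref{eq:equi} with an action on $\omega$ that does not depend on $x$. This is what allows $p$ and the generators $\gamma_n$ to be fixed before the game chooses $z$.

By (I) and (II) both sides of the biconditional are false, so the biconditional is true. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{The Universality of Recursive Isomorphism and Borel Combinatorics},
\texttt{https://cie2011.fmi.uni-sofia.bg/files/slides/Marks.pdf}

\end{thebibliography}
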